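\title{Mean ergodic positive operators on KB-spaces need not be weakly almost periodic}

\begin{abstract}
Say that a Banach lattice has property (W) if every mean ergodic positive power bounded operator on it is weakly almost periodic. We show that property (W) neither follows from nor implies the KB property. For every $p>1$, the bilateral shift on a suitable KB-space with a lower $p$-estimate is a lattice isometry all of whose powers are mean ergodic, and it is not weakly almost periodic. In the other direction, a space $C(K)$ with few operators has property (W). Two positive results mark the limits of these examples: every AL-space has property (W), and a countably order complete Banach lattice with property (W) is a KB-space.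
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $T$ be a bounded linear operator on a Banach space $X$, and let
\[
A_n(T)=\frac1n\sum_{k=0}^{n-1}T^k\qquad(n\ge1)
\]
be its Ces\`aro averages. The operator $T$ is \emph{power bounded} if $\sup_n\|T^n\|<\infty$, \emph{mean ergodic} if $A_n(T)x$ converges in norm for every $x\in X$, and \emph{weakly almost periodic} if the orbit $\{T^nx:n\ge0\}$ is relatively weakly compact for every $x\in X$. By Eberlein's mean ergodic theorem, every weakly almost periodic operator is mean ergodic. An orbit of $T^m$ is a subset of an orbit of $T$, so all powers of a weakly almost periodic operator are mean ergodic as well.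

The converse has no reason to hold in general: the averages of a bounded orbit do not see what the orbit does along a sparse sequence of times, while relative weak compactness is a condition on every subsequence. Yet for positive operators on some Banach lattices the converse does hold. (An operator is \emph{positive} if $Tx\ge0$ whenever $x\ge0$.)

\begin{definition}
A Banach lattice $E$ has \emph{property \textup{(W)}} if every mean ergodic positive power bounded operator on $E$ is weakly almost periodic.
\end{definition}

A reflexive Banach lattice has property (W), since its bounded sets are relatively weakly compact. On an $L^1$-space every mean ergodic Markov operator is weakly almost periodic (Komornik; Kornfeld and Lin). On the negative side, Sine constructed a positive contractive mean ergodic operator $T$ on a space $C(K)$ whose square is not mean ergodic, so that $T$ is not weakly almost periodic.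

One class of lattices separates these cases. A Banach lattice $E$ is a \emph{KB-space} if every increasing norm bounded sequence of positive elements converges in norm. Reflexive lattices are KB-spaces: if $0\le x_n\uparrow$ is bounded, a weak cluster point $z$ dominates every $x_n$ because the positive cone is weakly closed, $z$ is a norm limit of convex combinations $y$ of the $x_n$, and $0\le z-x_n\le z-y$ for large $n$. An \emph{AL-space}, that is, a Banach lattice with $\|x+y\|=\|x\|+\|y\|$ for $x,y\ge0$, such as $L^1(\mu)$, is a KB-space: for an increasing sequence $\|x_m-x_n\|=\|x_m\|-\|x_n\|$ when $m\ge n$. The spaces $c_0$ and $\ell^\infty$ are not KB-spaces, as the sums $e_1+\dots+e_n$ of unit vectors show, and neither is $C(K)$ for infinite $K$ (Section~\ref{sec:CK}). The natural guess is therefore that property (W) and the KB property are the same thing. This is the content of the following two questions, posed in \cite{OQ}.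

\begin{quote}
\emph{Is every mean ergodic positive power bounded operator on a KB-space weakly almost periodic? Is a Banach lattice a KB-space if and only if it has property \textup{(W)}?}
\end{quote}

The answer to both questions is no. Elements $x,y$ of a Banach lattice are \emph{disjoint} if $|x|\wedge|y|=0$, and a \emph{lattice isometry} is a linear isometry $T$ with $|Tx|=T|x|$ for all $x$.

\begin{theorem}\label{thm:KB}
For every $p\in(1,\infty)$ there are a KB-space $E$ with
\begin{equation}\label{eq:lower}
\|x+y\|^p\ge\|x\|^p+\|y\|^p\qquad\text{for all disjoint }x,y\in E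
\end{equation}
and a surjective lattice isometry $T$ on $E$ such that $A_n(T^m)\to0$ strongly for every $m\ge1$, but $T$ is not weakly almost periodic. In particular, $E$ is a KB-space that fails property \textup{(W)}.
\end{theorem}

Unlike Sine's operator, this $T$ cannot be detected by testing its powers for mean ergodicity. An AL-space satisfies \eqref{eq:lower} with $p=1$, and there the answer changes.

\begin{theorem}\label{thm:AL}
Every AL-space has property \textup{(W)}.
\end{theorem}

Theorem~\ref{thm:KB} settles both questions, but it leaves one implication to be examined: does property (W) force the KB property? It does under an order completeness assumption, and not in general. A Banach lattice is \emph{countably order complete} if every nonempty countable set with an upper bound has a supremum.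

\begin{theorem}\label{thm:converse}
A countably order complete Banach lattice with property \textup{(W)} is a KB-space.
\end{theorem}

\begin{theorem}\label{thm:CK}
There is a compact Hausdorff space $K$ such that the Banach lattice $C(K)$ has property \textup{(W)} and is not a KB-space.
\end{theorem}

Theorem~\ref{thm:converse} was proved by Gerlach and Gl\"uck \cite{GG}; we give a self-contained proof. After the preliminaries in Section~\ref{sec:prelim}, the four theorems are proved in Sections~\ref{sec:shift}--\ref{sec:CK}, one per section, and these sections can be read independently.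

\section{Preliminaries}\label{sec:prelim}

All Banach lattices are real. Nothing is lost: a positive operator on a complex Banach lattice $E+iE$ acts on real and imaginary parts as a positive operator on $E$, and power boundedness, mean ergodicity and weak almost periodicity hold for one of the two operators if and only if they hold for the other. We write $X^*$ and $T^*$ for duals and adjoints, $\operatorname{Fix}T=\{x:Tx=x\}$, and $\mathbf{1}_A$ for the indicator function of a set $A$.

\subsection*{Averages}

\begin{lemma}\label{lem:erg}
Let $T$ be an operator on a Banach space $X$ with $M=\sup_{n\ge0}\|T^n\|<\infty$.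
\begin{enumerate}
\item[(a)] If $A_n(T)x\to0$ for all $x$ in a set with dense linear span, then $A_n(T)\to0$ strongly.
\item[(b)] If $T$ is mean ergodic, then $Px=\lim_nA_n(T)x$ defines a bounded operator with $TP=PT=P=P^2$ and $PX=\operatorname{Fix}T$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $\|A_n(T)\|\le M$, the set of $x$ with $A_n(T)x\to0$ is a closed subspace, which gives (a), and $\|P\|\le M$. The identity $(I-T)A_n(T)=A_n(T)(I-T)=\frac1n(I-T^n)$ gives $TP=PT=P$ in the limit. So $PX\subset\operatorname{Fix}T$, and $P$ is the identity on $\operatorname{Fix}T$.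
\end{proof}

We call $P$ the \emph{ergodic projection} of $T$.

\subsection*{Weak compactness}

Subsets, finite unions and images under bounded operators of relatively weakly compact sets are relatively weakly compact. Every failure of weak almost periodicity in this paper is detected by the following test.

\begin{lemma}\label{lem:test}
Let $(x_k)$ be a sequence in a relatively weakly compact subset of a Banach space $X$. Then there is $z\in X$ with $\psi(z)=\lim_k\psi(x_k)$ for every $\psi\in X^*$ for which this limit exists.
\end{lemma}

\begin{proof}
Let $z$ be a weak cluster point of $(x_k)$. Then $\psi(z)$ is a cluster point of the scalar sequence $(\psi(x_k))$.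
\end{proof}

In the positive direction we use \emph{Grothendieck's criterion}: a set $H\subset X$ is relatively weakly compact if for every $\varepsilon>0$ there is a relatively weakly compact set $H_\varepsilon$ such that every point of $H$ lies within distance $\varepsilon$ of $H_\varepsilon$.

\subsection*{Banach lattices}

Let $E$ be a Banach lattice; \cite{LT} and \cite{MN} are general references. The positive cone is norm closed and convex. A subspace $I$ is an \emph{ideal} if $|x|\le|y|$ and $y\in I$ imply $x\in I$. An ideal is a \emph{band} if it contains the supremum of each of its subsets that has a supremum in $E$. For $H\subset E$ the set $H^d$ of elements disjoint from all elements of $H$ is a norm closed band, and $H^{dd}$ is the band generated by $H$. If $E=B\oplus B^d$ for a band $B$, the projection $Q$ onto $B$ along $B^d$ is a \emph{band projection}; it satisfies $0\le Qx\le x$ for $x\ge0$, so $\|Q\|\le1$. The norm of $E$ is \emph{order continuous} if $\|x_\alpha\|\to0$ for every decreasing net with infimum $0$. A \emph{lattice embedding} is a bounded linear map $J$ with $|Ja|=J|a|$ that is bounded below; it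 is positive. We use these textbook facts.
\begin{enumerate}
\item[(L1)] If the norm of $E$ is order continuous, then every increasing net with an upper bound converges in norm to its supremum, $E=B\oplus B^d$ for every band $B$, and the order intervals $[-y,y]=\{x:|x|\le y\}$ are weakly compact.
\item[(L2)] If $I$ is an ideal and $x\ge0$ lies in the band generated by $I$, then $x$ is the supremum of the upward directed set $\{u\in I:0\le u\le x\}$.
\item[(L3)] If $E$ is countably order complete and its norm is not order continuous, there is a lattice embedding $\ell^\infty\to E$ (\cite[Sect.~2.4]{MN}, \cite[Prop.~1.a.7]{LT}).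
\item[(L4)] If $E$ is not a KB-space, there is a lattice embedding $c_0\to E$ (\cite[Thm.~2.4.12]{MN}, \cite[Thm.~1.c.4]{LT}).
\end{enumerate}

\subsection*{A sparse set of times}

Two of our operators misbehave only at the times in
\[
S=\{4^k:k\ge1\}.
\]
Let $\kappa(n)=\max_{m\in\mathbb Z}|S\cap[m,m+n)|$ be the largest number of points of $S$ among $n$ consecutive integers.

\begin{lemma}\label{lem:sparse}
For $n\ge1$ we have $1\le\kappa(n)\le1+\log_4n$. In particular $\kappa(n)/n\to0$.
\end{lemma}

\begin{proof}
Let $4^a<4^b$ be the smallest and the largest point of $S$ in $[m,m+n)$, assuming that there are at least two. Then $n>4^b-4^a\ge4^{b-1}$, and the number of points is $b-a+1\le b\le1+\log_4n$.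
\end{proof}

\section{A shift between $\ell^1$ and $\ell^p$}\label{sec:shift}

Fix $p\in(1,\infty)$. Consider the shift $(Tx)_j=x_{j-1}$ on a lattice of sequences indexed by $\mathbb Z$, so that $Te_j=e_{j+1}$ for the unit vectors. The orbit of $e_0$ is $(e_n)_{n\ge0}$ and $A_n(T)e_0=\frac1n\mathbf{1}_{[0,n)}$; both tend to $0$ coordinatewise. For mean ergodicity we thus need $\|\mathbf{1}_{[0,n)}\|=o(n)$. To destroy weak almost periodicity it suffices, by Lemma~\ref{lem:test}, to have a bounded functional equal to $1$ at infinitely many $e_n$. On $\ell^1(\mathbb Z)$ the functional $x\mapsto\sum_jx_j$ does this, but $\|A_n(T)e_0\|=1$. On $\ell^p(\mathbb Z)$ we have $\|A_n(T)e_0\|=n^{1/p-1}\to0$, but the space is reflexive. We want a norm that is the $\ell^1$-norm along the sparse set $S$, so that $x\mapsto\sum_{s\in S}x_s$ is bounded, and close to the $\ell^p$-norm along intervals. For $T$ to be an isometry, all translates of $S$ must be treated alike.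

The first norm that comes to mind is
\[
\|x\|_0=\|x\|_p+\sup_{m\in\mathbb Z}\sum_{s\in S}|x_{s+m}|,
\]
and it does not give a KB-space. Two distinct translates $S+m$ and $S+m'$ share at most one point, because a nonzero integer has at most one representation $4^a-4^b$ (its sign and the power of $2$ dividing it determine the smaller exponent). Choose pairwise disjoint sets $F_k\subset S+k$ with $|F_k|=2^k$ and put $x_k=2^{-k}\mathbf{1}_{F_k}$. Then $\|x_k\|_0\ge1$, while $\|x_1+\dots+x_N\|_0\le\sum_k2^{-k(1-1/p)}+1+\sum_k2^{-k}$ for all $N$. The supremum sees one translate at a time, and this produces an increasing bounded sequence that is not Cauchy. The remedy is to let the norm see many pieces of translates at once and to add their contributions in the $\ell^p$ sense.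

Call a finite set $F\subset\mathbb Z$ \emph{admissible} if $F\subset S+m$ for some $m\in\mathbb Z$. Singletons, subsets of admissible sets and translates of admissible sets are admissible. For a finite family $\mathcal F$ of pairwise disjoint admissible sets and $x\in\mathbb R^{\mathbb Z}$ put
\[
N_{\mathcal F}(x)=\Big(\sum_{F\in\mathcal F}\Big(\sum_{j\in F}|x_j|\Big)^p\Big)^{1/p},\qquad
\|x\|=\sup_{\mathcal F}N_{\mathcal F}(x),\qquad
E=\{x\in\mathbb R^{\mathbb Z}:\|x\|<\infty\},
\]
with the coordinatewise order. Families of singletons give the first inequality in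
\begin{equation}\label{eq:between}
\|x\|_p\le\|x\|\le\|x\|_1,
\end{equation}
and the second holds because $N_{\mathcal F}(x)\le\sum_{F\in\mathcal F}\sum_{j\in F}|x_j|$ and the sets $F$ are disjoint.

\begin{example}
The family consisting of the single set $\{4,16,64\}$ gives $\|e_4+e_{16}+e_{64}\|=3$, the $\ell^1$-norm. Two points of an admissible set differ by at least $16-4=12$, so $\|x\|=\|x\|_p$ if $x$ is supported on $12$ consecutive integers. On the $13$ integers $4,5,\dots,16$ the only admissible subset with more than one point is $\{4,16\}$, and $\|\mathbf{1}_{[4,16]}\|^p=2^p+11$, barely more than $\|\mathbf{1}_{[4,16]}\|_p^p=13$.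
\end{example}

\begin{lemma}\label{lem:space}
The space $E$ is a KB-space that satisfies \eqref{eq:lower}, and the unit vectors $e_j$ have dense linear span in $E$.
\end{lemma}

\begin{proof}
\emph{Banach lattice.} Each $N_{\mathcal F}$ is a seminorm (by Minkowski's inequality in $\ell^p$), it is monotone in $|x|$, and it depends continuously on finitely many coordinates. So $\|\cdot\|$ is a lattice norm on $E$, and it dominates $\sup_j|x_j|$ by \eqref{eq:between}. A Cauchy sequence $(x^{(k)})$ therefore converges coordinatewise to some $x$, and
\[
N_{\mathcal F}(x-x^{(k)})=\lim_lN_{\mathcal F}(x^{(l)}-x^{(k)})\le\sup_{l\ge k}\|x^{(l)}-x^{(k)}\|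
\]
for all $\mathcal F$. Hence $x\in E$ and $\|x-x^{(k)}\|\to0$.

\emph{Fatou property.} If $0\le x^{(k)}\uparrow x$ coordinatewise, then $N_{\mathcal F}(x)=\sup_kN_{\mathcal F}(x^{(k)})$ for each $\mathcal F$, and interchanging suprema gives $\|x\|=\sup_k\|x^{(k)}\|$.

\emph{The inequality \eqref{eq:lower}.} Let $x,y\in E$ have disjoint supports and let $\mathcal F,\mathcal G$ be two families. Intersect the members of $\mathcal F$ with the support of $x$ and those of $\mathcal G$ with the support of $y$. This changes neither $N_{\mathcal F}(x)$ nor $N_{\mathcal G}(y)$, and the new sets together form a family $\mathcal H$ of pairwise disjoint admissible sets with $N_{\mathcal H}(x+y)^p=N_{\mathcal F}(x)^p+N_{\mathcal G}(y)^p$. Take suprema over $\mathcal F$ and $\mathcal G$.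

\emph{Tails vanish.} Let $x\in E$. The numbers $\|x\mathbf{1}_{\{|j|\ge N\}}\|$ decrease in $N$. Suppose that they all exceed some $\varepsilon>0$. By the Fatou property, for every $N$ there is $N'>N$ with $\|x\mathbf{1}_{\{N\le|j|<N'\}}\|>\varepsilon$. Repeating this yields, for every $r$, disjoint blocks $y_1,\dots,y_r$ of $x$ of norm larger than $\varepsilon$, and \eqref{eq:lower} gives $\|x\|^p\ge\|y_1+\dots+y_r\|^p\ge r\varepsilon^p$, which is absurd for large $r$. So $\|x\mathbf{1}_{\{|j|\ge N\}}\|\to0$, and the finitely supported sequences are dense.

\emph{KB property.} Let $0\le x^{(k)}\uparrow$ be norm bounded. Each coordinate is bounded, so $x^{(k)}\uparrow x$ coordinatewise, and $x\in E$ by the Fatou property. From $0\le x-x^{(k)}\le x$ and \eqref{eq:between},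
\[
\|x-x^{(k)}\|\le\|x\mathbf{1}_{\{|j|\ge N\}}\|+\sum_{|j|<N}\big(x_j-x^{(k)}_j\big).
\]
The first term is small for large $N$, and the second tends to $0$ as $k\to\infty$ for fixed $N$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:KB}]
Let $E$ be as above and let $T$ be the shift. Translation permutes the families $\mathcal F$, so $T$ is a surjective lattice isometry of $E$.

\emph{Averages.} Let $I=[i,i+n)\cap\mathbb Z$, so that $A_n(T)e_i=\frac1n\mathbf{1}_I$. An admissible set meets $I$ in at most $\kappa(n)$ points. Hence for every family $\mathcal F$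
\[
N_{\mathcal F}(\mathbf{1}_I)^p=\sum_{F\in\mathcal F}|F\cap I|^p\le\kappa(n)^{p-1}\sum_{F\in\mathcal F}|F\cap I|\le\kappa(n)^{p-1}n,
\]
and Lemma~\ref{lem:sparse} gives
\begin{equation}\label{eq:avg}
\|A_n(T)e_i\|\le\Big(\frac{\kappa(n)}{n}\Big)^{1-1/p}\longrightarrow0 .
\end{equation}
For $m\ge1$,
\[
0\le A_n(T^m)e_i=\frac1n\sum_{k=0}^{n-1}e_{i+km}\le\frac1n\mathbf{1}_{[i,i+mn)}=m\,A_{mn}(T)e_i,
\]
so $A_n(T^m)e_i\to0$. By Lemmas~\ref{lem:space} and~\ref{lem:erg}(a), $A_n(T^m)\to0$ strongly.

\emph{The orbit of $e_0$.} Finite subsets of $S$ are admissible, so $\sum_{s\in S}|x_s|\le\|x\|$, and $\varphi(x)=\sum_{s\in S}x_s$ defines $\varphi\in E^*$. Suppose that the orbit of $e_0$ is relatively weakly compact, and apply Lemma~\ref{lem:test} to $T^{4^k}e_0=e_{4^k}$. The coordinate functionals give $z_j=0$ for all $j$, so $z=0$, while $\varphi(z)=\lim_k\varphi(e_{4^k})=1$. This contradiction shows that $T$ is not weakly almost periodic.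
\end{proof}

\begin{remark}
The assumption $p>1$ enters only through the exponent in \eqref{eq:avg}. For $p=1$ the construction returns $\ell^1(\mathbb Z)$ by \eqref{eq:between}, and there the shift is not mean ergodic.
\end{remark}

\begin{remark}
By induction, \eqref{eq:lower} gives $(\sum_i\|x_i\|^p)^{1/p}\le\|\sum_ix_i\|$ for pairwise disjoint $x_1,\dots,x_r$; this is a \emph{lower $p$-estimate}. By \cite[Thm.~1.f.7]{LT} it implies \emph{$q$-concavity} for every $q>p$, that is, an inequality $(\sum_i\|x_i\|^q)^{1/q}\le C\|(\sum_i|x_i|^q)^{1/q}\|$ for arbitrary finite families. So for every $q>1$ there is a $q$-concave Banach lattice that fails property (W).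
\end{remark}

\section{AL-spaces}\label{sec:AL}

In an AL-space the norm of an average of positive vectors is the average of their norms, so the cancellation in \eqref{eq:avg} is impossible. The simplest case shows the whole mechanism. Let $T\ge0$ with $M=\sup_{n\ge0}\|T^n\|<\infty$ and $A_n(T)\to0$ strongly. For $x\ge0$,
\[
\frac1n\sum_{k<n}\|T^kx\|=\|A_n(T)x\|\to0,
\]
so $\|T^nx\|<\varepsilon$ for some $n$, and then $\|T^{n+m}x\|\le M\varepsilon$ for all $m$. Thus $T^n\to0$ strongly. When the ergodic projection is not zero, we must first split off the part of the space where the fixed vectors live. On that part weak compactness comes from order intervals, and only order continuity of the norm is needed.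

\begin{proposition}\label{prop:band}
Let $E$ be a Banach lattice with order continuous norm, let $T$ be a positive mean ergodic operator on $E$ with $M=\sup_{n\ge0}\|T^n\|<\infty$, and let $B$ be the band generated by $\operatorname{Fix}T$. Then $TB\subset B$, and the orbit of every $b\in B$ is relatively weakly compact. If $\operatorname{dist}(T^nx,B)\to0$ for all $x\ge0$, then $T$ is weakly almost periodic.
\end{proposition}

\begin{proof}
Let $P$ be the ergodic projection. The modulus of a fixed vector need not be fixed, but it is dominated by a fixed vector. Indeed, if $Ty=y$, then $|y|=|T^ky|\le T^k|y|$ for all $k$, so $|y|\le A_n(T)|y|$ and, in the limit, $|y|\le P|y|\in\operatorname{Fix}T$. Put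
\[
I=\bigcup\{[-y,y]:0\le y\in\operatorname{Fix}T\}.
\]
This is an ideal, since $[-y,y]+[-y',y']\subset[-(y+y'),y+y']$ and $t[-y,y]\subset[-|t|y,|t|y]$. It contains $\operatorname{Fix}T$ by what we just showed, and it is contained in $B$. So $B$ is the band generated by $I$, and $B=\overline I$ by (L2), (L1) and the norm closedness of $B$.

For $0\le y\in\operatorname{Fix}T$ and $|x|\le y$ we have $|Tx|\le T|x|\le y$. Hence $TI\subset I$, $TB\subset B$, and the orbit of an element of $I$ stays in an order interval, which is weakly compact by (L1). Given $b\in B$ and $\varepsilon>0$, choose $u\in I$ with $\|b-u\|<\varepsilon$. Then $\|T^nb-T^nu\|\le M\varepsilon$ for all $n$, and Grothendieck's criterion shows that the orbit of $b$ is relatively weakly compact.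

For the last claim let $x\in E$. Writing $x=x^+-x^-$ we get $\operatorname{dist}(T^nx,B)\to0$. Given $\varepsilon>0$, choose $n_0$ and $b\in B$ with $\|T^{n_0}x-b\|<\varepsilon$. Then the orbit of $x$ lies within distance $M\varepsilon$ of $\{x,\dots,T^{n_0-1}x\}\cup\{T^mb:m\ge0\}$, and the criterion applies again.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:AL}]
Let $E$ be an AL-space. Its norm is order continuous: if $x_\alpha\downarrow0$, then $\|x_\alpha-x_\beta\|=\|x_\alpha\|-\|x_\beta\|$ for $\beta\ge\alpha$, so the net is Cauchy, and its limit is its infimum $0$. Let $T$, $M$, $B$ be as in Proposition~\ref{prop:band}, let $P$ be the ergodic projection, and let $Q$ be the band projection onto $B^d$. Fix $x\ge0$. The vectors $QT^kx$ are positive and $Px\in B$, so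
\[
\frac1n\sum_{k<n}\|QT^kx\|=\|QA_n(T)x\|\longrightarrow\|QPx\|=0 .
\]
Hence $\liminf_n\|QT^nx\|=0$. What has entered $B$ stays in $B$: since $T^m(I-Q)E\subset B$, we have $QT^m(I-Q)=0$, so $QT^{n+m}x=QT^mQT^nx$ and
\[
\|QT^{n+m}x\|\le M\|QT^nx\|\qquad(m,n\ge0).
\]
Therefore $\|QT^nx\|\to0$. As $(I-Q)T^nx\in B$, we get $\operatorname{dist}(T^nx,B)\le\|QT^nx\|\to0$, and Proposition~\ref{prop:band} applies.
\end{proof}

\begin{remark}
For the shift of Theorem~\ref{thm:KB} we have $B=\{0\}$ and $\operatorname{dist}(T^nx,B)=\|x\|$, so additivity of the norm is what makes the last hypothesis of Proposition~\ref{prop:band} true. Positivity cannot be dropped either. Let $U$ be the shift on $\ell^1(\mathbb Z)$ and $T=-\frac12(I+U)$, a contraction. Since $I-T=\frac12(3I+U)$ is invertible, $A_n(T)=\frac1n(I-T)^{-1}(I-T^n)\to0$ in norm. The vectors $T^{2n}e_0=4^{-n}\sum_j\binom{2n}{j}e_j$ tend to $0$ coordinatewise and have coordinate sum $1$, so $T$ is not weakly almost periodic by Lemma~\ref{lem:test}.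
\end{remark}

\section{Countably order complete lattices}\label{sec:converse}

By (L3) and (L4), a countably order complete lattice that is not a KB-space contains $\ell^\infty$ or $c_0$. The plan is to construct counterexamples to property (W) on these two spaces and to carry them over to the larger lattice. To extend a positive operator from a sublattice we need a positive map back onto it.

\begin{lemma}\label{lem:transfer}
Let $J:F\to E$ and $Q:E\to F$ be positive bounded operators between Banach lattices with $QJ=I_F$. If $F$ fails property \textup{(W)}, then so does $E$.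
\end{lemma}

\begin{proof}
Let $R$ be a mean ergodic positive power bounded operator on $F$ such that the orbit of some $f\in F$ is not relatively weakly compact. Put $T=JRQ\ge0$. Then $T^n=JR^nQ$ for $n\ge1$, so $T$ is power bounded, and $A_n(T)=JA_n(R)Q+\frac1n(I_E-JQ)$ converges strongly. The operator $Q$ maps $T^nJf=JR^nf$ to $R^nf$, so the orbit of $Jf$ under $T$ is not relatively weakly compact.
\end{proof}

\subsection*{The space $\ell^\infty$}

For $0<\varepsilon\le\frac12$ the stochastic matrix $\left(\begin{smallmatrix}\varepsilon&1-\varepsilon\\1-\varepsilon&\varepsilon\end{smallmatrix}\right)$ fixes $(1,1)$ and multiplies $(1,-1)$ by $\lambda=2\varepsilon-1\in(-1,0]$. As $\varepsilon\to0$ the powers $\lambda^n$ decay more and more slowly, but the averages are small uniformly in $\varepsilon$: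
\begin{equation}\label{eq:geom}
\Big|\frac1n\sum_{k<n}\lambda^k\Big|=\frac{|1-\lambda^n|}{n(1-\lambda)}\le\frac2n .
\end{equation}
We take a direct sum of such matrices.

\begin{lemma}\label{lem:linfty}
The space $\ell^\infty$ fails property \textup{(W)}.
\end{lemma}

\begin{proof}
We work on $\ell^\infty\times\ell^\infty$ with the maximum norm, which is lattice isometric to $\ell^\infty$. Let $\varepsilon_m=\frac1{2m}$ and $\lambda_m=2\varepsilon_m-1=-(1-\frac1m)$ for $m\ge1$, and let $R(x,y)=(x',y')$ with
\[
x'_m=\varepsilon_mx_m+(1-\varepsilon_m)y_m,\qquad y'_m=(1-\varepsilon_m)x_m+\varepsilon_my_m .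
\]
The operator $R$ is positive and fixes $(\mathbf{1},\mathbf{1})$, so $\|R^n\|=1$. Let $\Pi(x,y)=(\frac{x+y}2,\frac{x+y}2)$. Then $(I-\Pi)(x,y)=(w,-w)$ with $w=\frac{x-y}2$, and
\[
R^n(x,y)=\Pi(x,y)+(\lambda^nw,-\lambda^nw),\qquad\text{where }(\lambda^nw)_m=\lambda_m^nw_m .
\]
By \eqref{eq:geom}, $\|A_n(R)-\Pi\|\le2/n$, so $R$ is mean ergodic.

The first component of $R^{2n}(\mathbf{1},-\mathbf{1})$ is $v_n=(\lambda_m^{2n})_{m\ge1}$. Suppose that the orbit of $(\mathbf{1},-\mathbf{1})$ is relatively weakly compact. Then so is $\{v_n\}$ in $\ell^\infty$, and Lemma~\ref{lem:test} provides $z\in\ell^\infty$ with $z_m=\lim_n\lambda_m^{2n}=0$ for all $m$. Let $\psi\in(\ell^\infty)^*$ be a Hahn--Banach extension of the limit functional on the convergent sequences. Then $\psi(v_n)=\lim_m(1-\frac1m)^{2n}=1$ for all $n$, so $\psi(z)=1$ although $z=0$.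
\end{proof}

\subsection*{The space $c_0$}

The basic bounded sequence in $c_0$ without a weak cluster point is $s_k=e_1+\dots+e_k$; its coordinatewise limit $(1,1,\dots)$ is not in $c_0$. We want an orbit that looks like $s_k$ at time $4^k$ and whose averages are small. An operator acts in the same way at every step, so it needs a clock and a delay. The clock is a marker that moves along sites $b_0,b_1,b_2,\dots$, one site per step. The delay is provided by tracks $a^i_0,a^i_1,a^i_2,\dots$, one for each $i\ge1$, along which markers move down toward $a^i_0$ and then disappear. On moving from $b_{k-1}$ to $b_k$ the clock places a marker on each of the first $k$ tracks at height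
\[
r_k=4^k-k\qquad(k\ge1);
\]
see Figure~\ref{fig:c0}. If the clock starts at $b_0$, these $k$ markers appear at time $k$ and reach height $0$ at time $k+r_k=4^k$. Writing $e(\gamma)$ for the unit vector at a site $\gamma$, we find for instance
\[
R^4e(b_0)=e(b_4)+e(a^1_0)+\sum_{i\le2}e(a^i_{12})+\sum_{i\le3}e(a^i_{60})+\sum_{i\le4}e(a^i_{252}).
\]
The heights must meet two requirements. Sparse arrival times make the averages small. Power boundedness in the supremum norm requires that few starting sites send a marker to a given site in a given number of steps, and this will follow from the fact that the intervals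
\begin{equation}\label{eq:windows}
(4^k-k,\,4^k]\qquad(k\ge1)
\end{equation}
are pairwise disjoint, because $4^{k+1}-(k+1)\ge4^k$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node (b0) at (2.2,1.1) {$b_0$}; \node (b1) at (4.4,1.1) {$b_1$};
\node (b2) at (6.6,1.1) {$b_2$}; \node (b3) at (8.8,1.1) {$\cdots$};
\node (p0) at (0,0) {$a^1_0$}; \node (p1) at (2.2,0) {$a^1_3$};
\node (p2) at (4.4,0) {$a^1_{14}$}; \node (p3) at (6.6,0) {$a^1_{61}$}; \node (p4) at (8.8,0) {$\cdots$};
\node (q0) at (0,-1) {$a^2_0$}; \node (q2) at (4.4,-1) {$a^2_{14}$};
\node (q3) at (6.6,-1) {$a^2_{61}$}; \node (q4) at (8.8,-1) {$\cdots$};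
\node (r0) at (0,-2) {$a^3_0$}; \node (r3) at (6.6,-2) {$a^3_{61}$}; \node (r4) at (8.8,-2) {$\cdots$};
\draw[->] (b0)--(b1); \draw[->] (b1)--(b2); \draw[->] (b2)--(b3);
\draw[->] (p4)--(p3); \draw[->] (p3)--(p2); \draw[->] (p2)--(p1); \draw[->] (p1)--(p0);
\draw[->] (q4)--(q3); \draw[->] (q3)--(q2); \draw[->] (q2)--(q0);
\draw[->] (r4)--(r3); \draw[->] (r3)--(r0);
\draw[->,dashed] (b0)--(p1); \draw[->,dashed] (b1)--(p2); \draw[->,dashed] (b2)--(p3);
\draw[->,dashed] (b1) to[bend left=40] (q2);
\draw[->,dashed] (b2) to[bend left=40] (q3);
\draw[->,dashed] (b2) to[bend left=55] (r3);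
\end{tikzpicture}
\caption{The operator on $c_0$. In one step a marker at $b_{k-1}$ moves to $b_k$ and creates markers at $a^1_{r_k},\dots,a^k_{r_k}$ with $r_k=4^k-k$ (dashed arrows). A marker at $a^i_j$ moves to $a^i_{j-1}$ and disappears after $a^i_0$. Only three tracks and some of their sites are shown, so a leftward arrow stands for several steps.}\label{fig:c0}
\end{figure}

\begin{lemma}\label{lem:c0}
The space $c_0$ fails property \textup{(W)}.
\end{lemma}

\begin{proof}
We work on $c_0(\Gamma)$ for the countable set $\Gamma=\{b_m:m\ge0\}\cup\{a^i_j:i\ge1,\ j\ge0\}$, with the convention $e(a^i_j)=0$ for $j<0$. Define a linear map $R$ on the finitely supported functions by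
\[
Re(b_m)=e(b_{m+1})+\sum_{i=1}^{m+1}e\big(a^i_{r_{m+1}}\big),\qquad Re(a^i_j)=e(a^i_{j-1}).
\]
Then $R^ne(a^i_j)=e(a^i_{j-n})$, and for $n\ge0$
\begin{equation}\label{eq:orbit}
R^ne(b_m)=e(b_{m+n})+\sum_{k=m+1}^{m+n}\ \sum_{i=1}^{k}e\big(a^i_{4^k-m-n}\big).
\end{equation}
For $n=0$ the sum is empty. Applying $R$ to \eqref{eq:orbit} lowers each height $4^k-m-n$ by one and turns $e(b_{m+n})$ into $e(b_{m+n+1})$ plus the terms with $k=m+n+1$, whose height is $r_k=4^k-m-(n+1)$. This is \eqref{eq:orbit} for $n+1$.

\emph{Power boundedness.} Fix $n\ge1$ and a site $\gamma$. For finitely supported $f$,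
\[
|R^nf(\gamma)|\le\|f\|_\infty\sum_{\gamma'\in\Gamma}R^ne(\gamma')(\gamma).
\]
If $\gamma=b_l$, only $\gamma'=b_{l-n}$ can contribute, and the sum is at most $1$. Let $\gamma=a^i_j$. Among the sites on the tracks only $\gamma'=a^i_{j+n}$ contributes, with the value $1$. By \eqref{eq:orbit}, the sites $b_m$ contribute in total at most the number of pairs $(m,k)$ with $0\le m<k$ and $j+n=4^k-m$. For such a pair $j+n\in(4^k-k,4^k]$, so $k$ is determined by the disjointness of the intervals \eqref{eq:windows}, and then so is $m$. The sum is at most $2$. Hence $R$ extends to a positive operator on $c_0(\Gamma)$ with $\|R^n\|\le2$ for all $n$.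

\emph{Mean ergodicity.} By \eqref{eq:orbit}, $R^ne(b_m)$ takes only the values $0$ and $1$. At a site $b_l$ it is nonzero for at most one $n$. At a site $a^i_j$ it is nonzero only if $n+m+j\in S$, which happens for at most $\kappa(N)$ of the values $0\le n<N$. So $\|A_N(R)e(b_m)\|_\infty\le\kappa(N)/N$. The vectors $R^ne(a^i_j)$, $n\ge0$, are distinct unit vectors or $0$, so $\|A_N(R)e(a^i_j)\|_\infty\le1/N$. By Lemmas~\ref{lem:sparse} and~\ref{lem:erg}(a), $A_N(R)\to0$ strongly.

\emph{The orbit of $e(b_0)$.} Formula \eqref{eq:orbit} with $m=0$ and $n=4^k$ gives $R^{4^k}e(b_0)(a^i_0)=1$ whenever $k\ge i$. If the orbit were relatively weakly compact, Lemma~\ref{lem:test} would produce $z\in c_0(\Gamma)$ with $z(a^i_0)=1$ for all $i\ge1$, which is impossible.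
\end{proof}

\subsection*{Positive left inverses}

\begin{lemma}\label{lem:HB}
Let $F$ be $c_0$ or $\ell^\infty$ and let $J:F\to E$ be a lattice embedding with $\|a\|\le c\|Ja\|$ for all $a\in F$. Then there are positive functionals $\psi_n\in E^*$ with $\|\psi_n\|\le c$ and $\psi_n(Ja)=a_n$ for all $a\in F$ and $n\ge1$.
\end{lemma}

\begin{proof}
The map $x\mapsto c\|x^+\|$ is sublinear on $E$, because $(x+y)^+\le x^++y^+$. For $a\in F$ we have $a_n\le\|a^+\|\le c\|Ja^+\|=c\|(Ja)^+\|$. By the Hahn--Banach theorem the functional $Ja\mapsto a_n$ extends to a linear functional $\psi_n$ on $E$ with $\psi_n(x)\le c\|x^+\|$. For $x\ge0$ this gives $-\psi_n(x)=\psi_n(-x)\le0$, and applying it to $\pm x$ gives $|\psi_n(x)|\le c\|x\|$.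
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
Let $E$ be countably order complete and not a KB-space. We show that $E$ fails property (W).

\emph{Case 1: the norm is not order continuous.} Let $J:\ell^\infty\to E$ be a lattice embedding, given by (L3), and let $\psi_n$ be as in Lemma~\ref{lem:HB}. Then $Qx=(\psi_n(x))_n$ is a positive bounded operator $E\to\ell^\infty$ with $QJ=I$. Lemmas~\ref{lem:transfer} and~\ref{lem:linfty} apply.

\emph{Case 2: the norm is order continuous.} Let $J:c_0\to E$ be a lattice embedding, given by (L4), with $c$ and $\psi_n$ as in Lemma~\ref{lem:HB}. Now $\psi_n(x)$ must tend to $0$, and nothing forces this, so we localize each $\psi_n$. The vectors $u_n=Je_n\ge0$ are pairwise disjoint. Let $P_n$ be the band projection onto $B_n=\{u_n\}^{dd}$, which exists by (L1), and put $\varphi_n=\psi_n\circ P_n\ge0$. For $m\ne n$ the band $\{u_n\}^d=B_n^d$ contains $u_m$, hence $B_m$. So $\varphi_n(u_m)=0$ for $m\neq n$ and $\varphi_n(u_n)=\psi_n(Je_n)=1$.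

Let $x\in E$. The vectors $P_n|x|$ are pairwise disjoint and lie between $0$ and $|x|$. A finite sum of disjoint positive vectors is their supremum, so the sums $\sum_{n\le N}P_n|x|$ increase and are bounded above by $|x|$. By (L1) they converge in norm, whence $|\varphi_n(x)|\le\varphi_n(|x|)\le c\|P_n|x|\|\to0$. Thus $Qx=(\varphi_n(x))_n$ is a positive operator $E\to c_0$ of norm at most $c$, and $QJ=I$ because $QJe_m=e_m$ for all $m$. Lemmas~\ref{lem:transfer} and~\ref{lem:c0} apply.
\end{proof}

Countable order completeness was used only to invoke (L3). Without it, a lattice whose norm is not order continuous may still contain $c_0$, but the localization in Case~2 is not available. The next section shows that the theorem then fails.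

\section{A space $C(K)$ with few operators}\label{sec:CK}

For $g\in C(K)$ let $M_gf=gf$. An operator is \emph{weakly compact} if it maps the unit ball to a relatively weakly compact set. We say that a compact Hausdorff space $K$ has \emph{few operators} if every bounded operator on $C(K)$ has the form $M_g+W$ with $g\in C(K)$ and $W$ weakly compact. Plebanek \cite{Pl} constructed in ZFC an infinite compact Hausdorff space with few operators; Koszmider \cite{Ko} had done so earlier under the continuum hypothesis.

For infinite $K$ the lattice $C(K)$ is not a KB-space. Let $z$ be a non-isolated point of $K$. Inductively choose nonempty open sets $V_n$ with $z\notin\overline{V_n}$ and $V_n\subset K\setminus(\overline{V_1}\cup\dots\cup\overline{V_{n-1}})$; this is possible because the latter set is an open neighborhood of $z$ and so contains a point other than $z$. By Urysohn's lemma there are $\varphi_n\ge0$ of norm $1$ that vanish outside $V_n$. The sums $\varphi_1+\dots+\varphi_N$ increase, have norm $1$ and are not Cauchy. Theorem~\ref{thm:CK} therefore follows from the next result.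

\begin{proposition}\label{prop:CK}
Let $K$ be an infinite compact Hausdorff space with few operators. Then every mean ergodic positive power bounded operator on $C(K)$ has relatively norm compact orbits.
\end{proposition}

The model case is $T=M_g$. Positivity and power boundedness mean $0\le g\le1$. The functions $A_n(T)\mathbf{1}$ converge pointwise to $p=\mathbf{1}_{\{g=1\}}$. If $T$ is mean ergodic, $p$ is continuous, so $\{g<1\}$ is compact, $g\le q<1$ on it, and $\|T^n-M_p\|\le q^n$. The proof of Proposition~\ref{prop:CK} carries out this argument modulo weakly compact operators. The difficulty is that the gap $q<1$ can be lost under such a perturbation.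

\begin{example}\label{ex:bad}
On the one-point compactification $\mathbb N\cup\{\infty\}$ let $g(m)=1-\frac1m$, $g(\infty)=1$, and $Tf=gf+f(\infty)(\mathbf{1}-g)$. Then $T\ge0$, $T\mathbf{1}=\mathbf{1}$, and $T^nf(m)-f(\infty)=g(m)^n(f(m)-f(\infty))\to0$ uniformly in $m$. The ergodic projection $Pf=f(\infty)\mathbf{1}$ has rank one, so it has no multiplication part to account for the point $\infty$ where $g=1$.
\end{example}

We shall see that points of this kind are finite in number and are limits of nontrivial sequences, and that a space with few operators has no such sequences.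

From now on $K$ is as in Proposition~\ref{prop:CK}, and $K'$ is the set of its non-isolated points, a nonempty compact set. We identify $C(K)^*$ with the space $M(K)$ of regular signed Borel measures; positive functionals correspond to positive measures. For an operator $T$ and $y\in K$, the measure $T^*\delta_y$ represents $f\mapsto(Tf)(y)$. In particular,
\begin{equation}\label{eq:adj}
(M_g+W)^*\delta_y=g(y)\delta_y+W^*\delta_y .
\end{equation}
We use the following standard facts. The weakly compact operators form a two-sided ideal that contains the compact operators, and $W^*$ is weakly compact when $W$ is. A product of two weakly compact operators on $C(K)$ is compact (the Dunford--Pettis property). In $\ell^1(K)$ relatively weakly compact sets are relatively norm compact (the Eberlein--\v{S}mulian theorem and the Schur property). In a compact space, a sequence with only one cluster point converges to it.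

\subsection*{Atoms and the symbol}

The tool that distinguishes the two parts in \eqref{eq:adj} is that a weakly compact operator produces few atoms.

\begin{lemma}\label{lem:atoms}
Let $W$ be a weakly compact operator on $C(K)$. For every $\varepsilon>0$ the set
\[
D_\varepsilon(W)=\{z\in K:|(W^*\delta_y)(\{z\})|\ge\varepsilon\text{ for some }y\in K\}
\]
is finite. Hence $D(W)=\bigcup_nD_{1/n}(W)$ is countable, and $(W^*\delta_y)(\{z\})=0$ for all $y\in K$ and $z\notin D(W)$.
\end{lemma}

\begin{proof}
The map $\alpha:M(K)\to\ell^1(K)$, $\alpha(\nu)=(\nu(\{z\}))_{z\in K}$, is linear of norm at most $1$. The set $\{\alpha(W^*\delta_y):y\in K\}$ is relatively weakly compact, hence relatively norm compact, so it is covered by balls of radius $\varepsilon/2$ around finitely many $h_1,\dots,h_r\in\ell^1(K)$. Then $D_\varepsilon(W)$ is contained in the finite set $\bigcup_i\{z:|h_i(z)|\ge\varepsilon/2\}$.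
\end{proof}

\begin{lemma}\label{lem:mult}
For $h\in C(K)$ the following are equivalent: $M_h$ is weakly compact; $h=0$ on $K'$; $M_h$ is compact.
\end{lemma}

\begin{proof}
Let $M_h$ be weakly compact. Since $(M_h^*\delta_y)(\{y\})=h(y)$, the open set $\{|h|>\varepsilon\}$ is contained in $D_\varepsilon(M_h)$ and is finite. The points of a finite open set are isolated, so $|h|\le\varepsilon$ on $K'$ for all $\varepsilon>0$. Now let $h=0$ on $K'$. The compact set $G=\{|h|\ge\varepsilon\}$ consists of isolated points, so it is finite and $\mathbf{1}_G$ is continuous. The operator $M_{h\mathbf{1}_G}$ has finite rank and is within distance $\varepsilon$ of $M_h$. So $M_h$ is compact.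
\end{proof}

For $T=M_g+W$ the function $\widehat T=g|_{K'}\in C(K')$ does not depend on the decomposition: if also $T=M_{g'}+W'$, then $M_{g-g'}$ is weakly compact and Lemma~\ref{lem:mult} applies. We call $\widehat T$ the \emph{symbol} of $T$. The map $T\mapsto\widehat T$ is linear, $\widehat I=\mathbf{1}$, and it is multiplicative because $(M_g+W)(M_h+V)-M_{gh}$ is weakly compact. By Lemma~\ref{lem:mult} again, $T$ is weakly compact if $\widehat T=0$.

\subsection*{The topology of $K$}

\begin{lemma}\label{lem:noseq}
No sequence of distinct points of $K$ converges.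
\end{lemma}

\begin{proof}
Suppose that $x_n\to x_0$ with $x_1,x_2,\dots$ distinct; dropping one term, we may assume $x_n\ne x_0$ for all $n\ge1$. The idea is to shift along the sequence. Inductively choose open sets $V_n\ni x_n$ whose closures miss the closed set $\{x_m:m\ge0,\ m\ne n\}\cup\overline{V_1}\cup\dots\cup\overline{V_{n-1}}$, which does not contain $x_n$. The $V_n$ are pairwise disjoint. Choose $\varphi_n\in C(K)$ with $0\le\varphi_n\le1$, $\varphi_n(x_n)=1$ and $\varphi_n=0$ outside $V_n$, and put
\[
Uf=\sum_{n\ge1}\big(f(x_{n+1})-f(x_0)\big)\varphi_n .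
\]
The coefficients tend to $0$ and the $\varphi_n$ are disjoint, so the series converges uniformly and $\|U\|\le2$. We have $U^*\delta_{x_n}=\delta_{x_{n+1}}-\delta_{x_0}$. Write $U=M_g+W$. Since $x_{n+1}\ne x_n$ and $x_{n+1}\ne x_0$, formula \eqref{eq:adj} gives
\[
(W^*\delta_{x_n})(\{x_{n+1}\})=(U^*\delta_{x_n})(\{x_{n+1}\})=1 .
\]
So $D_1(W)$ contains $x_2,x_3,\dots$, contradicting Lemma~\ref{lem:atoms}.
\end{proof}

\begin{lemma}\label{lem:perfect}
The space $K'$ has no isolated points. Every neighborhood in $K'$ of a point of $K'$ is infinite, and the complement in $K'$ of a countable set is dense in $K'$.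
\end{lemma}

\begin{proof}
Suppose that $z$ is isolated in $K'$, and take a closed neighborhood $Z$ of $z$ in $K$ with $Z\cap K'=\{z\}$. The set $Z$ is infinite because $z$ is not isolated in $K$. A cluster point of a sequence of distinct points of $Z$ lies in $Z$ and is not isolated in $K$, so it equals $z$. The sequence converges, contradicting Lemma~\ref{lem:noseq}. The second claim follows since finite open sets consist of isolated points, and the third from the Baire category theorem, singletons being closed and nowhere dense in $K'$.
\end{proof}

\subsection*{Positive operators}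

In a decomposition $T=M_g+W$ of a positive operator, $W$ need not be positive. On $K'$, however, it behaves as if it were.

\begin{lemma}\label{lem:pos}
Let $T\ge0$ have symbol $g$. Then $g\ge0$, and
\begin{equation}\label{eq:dom}
(T^nf)(x)\ge g(x)^nf(x)\qquad(x\in K',\ 0\le f\in C(K),\ n\ge0).
\end{equation}
If $T$ is power bounded, then $g\le1$.
\end{lemma}

\begin{proof}
Write $T=M_{g_0}+W$ with $g_0|_{K'}=g$. For $y\in K'\setminus D(W)$ the positive measure $T^*\delta_y$ has mass exactly $g(y)$ at $y$, by \eqref{eq:adj} and Lemma~\ref{lem:atoms}. So $g(y)\ge0$ and $(Tf)(y)\ge g(y)f(y)$ for $f\ge0$. Both inequalities involve continuous functions of $y$, and $K'\setminus D(W)$ is dense in $K'$ by Lemma~\ref{lem:perfect}; hence they hold on $K'$. Applying the second to $T^{n-1}f\ge0$ gives $(T^nf)(x)\ge g(x)(T^{n-1}f)(x)$, and \eqref{eq:dom} follows by induction since $g(x)\ge0$. With $f=\mathbf{1}$ we get $g(x)^n\le\|T^n\|$ for all $n$.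
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:CK}]
Let $T\ge0$ be power bounded and mean ergodic with ergodic projection $P$, and let $g=\widehat T$ and $p=\widehat P$. By Lemma~\ref{lem:pos}, $0\le g\le1$. From $P^2=P$ we get $p^2=p$, so $p$ takes only the values $0$ and $1$ on $K'$.

\emph{Step 1: the set $F=\{x\in K':p(x)=0,\ g(x)=1\}$ is empty.} This is the step that excludes Example~\ref{ex:bad}. Write $P=M_{p_0}+V$ with $V$ weakly compact and $p_0|_{K'}=p$. Let $x\in F$. By \eqref{eq:dom}, $(T^nf)(x)\ge f(x)$ for $f\ge0$ and all $n$, so $(Pf)(x)\ge f(x)$ after averaging. Thus $P^*\delta_x-\delta_x$ is a positive measure, and $P^*\delta_x=V^*\delta_x$ because $p_0(x)=0$. Hence $(V^*\delta_x)(\{x\})\ge1$. So $F\subset D_1(V)$, and $F$ is finite by Lemma~\ref{lem:atoms}.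

Suppose that $x\in F$. The set $F$ is the zero set of the continuous function $u=|p|+|g-1|$ on $K'$. Let $Z$ be a closed neighborhood of $x$ in $K'$ with $Z\cap F=\{x\}$. Each set $Z\cap\{u<1/n\}$ is a neighborhood of $x$ in $K'$, hence infinite by Lemma~\ref{lem:perfect}, and we can choose distinct points $x_n\in Z\cap\{u<1/n\}$. Every cluster point of $(x_n)$ lies in $Z\cap\{u=0\}=\{x\}$. So $x_n\to x$, contradicting Lemma~\ref{lem:noseq}.

\emph{Step 2: the gap.} By Step~1, $g<1$ on the compact set $\{x\in K':p(x)=0\}$, so there is $q\in(0,1)$ with $0\le g\le q$ there. Let $R=T(I-P)$. Since $I-P$ is a projection commuting with $T$, we have $R^n=T^n(I-P)$ for $n\ge1$; thus $R$ is power bounded and, as $T^nP=P$,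
\begin{equation}\label{eq:split}
T^n=P+R^n\qquad(n\ge1).
\end{equation}
The symbol of $R$ is $g(1-p)$, which takes values in $[0,q]$. Write $R=M_{h_0}+W_0$ and put $h=(h_0\wedge q)\vee0\in C(K)$. Then $h=h_0$ on $K'$, so $W=R-M_h$ has symbol $0$ and is weakly compact, and $\|M_h\|\le q$.

\emph{Step 3: $R^n$ is close to a compact operator.} Expand $R^n=(M_h+W)^n$ into $2^n$ products and group them by the number of factors $W$:
\[
R^n=M_h^n+\sum_{i=0}^{n-1}M_h^iWM_h^{n-1-i}+C_n .
\]
Each product in $C_n$ has the form $(GWG')(WG'')$ with bounded $G,G',G''$. It is a product of two weakly compact operators, hence compact. So $C_n$ is compact and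
\[
\eta_n:=\|R^n-C_n\|\le q^n+nq^{n-1}\|W\|\longrightarrow0 .
\]

\emph{Step 4: orbits.} Let $f\in C(K)$, $O=\{R^nf:n\ge0\}$ and $\rho=\sup_{v\in O}\|v\|<\infty$. For every $N$ we have $O\subset\{f,\dots,R^{N-1}f\}\cup R^N(O)$, and each point of $R^N(O)$ lies within distance $\eta_N\rho$ of the relatively compact set $C_N(O)$. Since $\eta_N\to0$, the set $O$ is totally bounded. By \eqref{eq:split} the orbit of $f$ under $T$ is contained in $\{f\}\cup(Pf+O)$, so it is relatively norm compact.
\end{proof}

\begin{remark}
The disjoint functions $\varphi_n$ at the beginning of this section define a lattice embedding $J:c_0\to C(K)$, $Ja=\sum_na_n\varphi_n$. If $K$ has few operators, then by Proposition~\ref{prop:CK} and Lemmas~\ref{lem:transfer} and~\ref{lem:c0} there is no positive operator $Q:C(K)\to c_0$ with $QJ=I$. This is where the proof of Theorem~\ref{thm:converse} breaks down for $C(K)$.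
\end{remark}

\begin{thebibliography}{9}

\bibitem{GG} Gerlach and Gl\"uck, \emph{Mean ergodicity vs weak almost periodicity}, Studia Math. 248 (2019).

\bibitem{Ko} P. Koszmider, Math. Ann. 330 (2004).

\bibitem{LT} Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces II}.

\bibitem{MN} Meyer-Nieberg, \emph{Banach Lattices}.

\bibitem{Pl} G. Plebanek, \emph{A construction of a Banach space $C(K)$ with few operators}, Topology Appl. 143 (2004) 217--239.

\bibitem{OQ} \emph{Some Open Questions}, \texttt{https://emis.de/journals/VMJ/articles/2005\_4\_3.pdf}.

\end{thebibliography}
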